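# The absolutely universal embedding of $DQ(2n,\mathbb F)$ over a non-perfect field of characteristic $2$

## 1. Dual polar spaces and their full embeddings

Let $\mathbb F$ be a field and $n\ge 2$. A subspace of a vector space with a quadratic form is *singular* if the form vanishes on it; the polar form then vanishes on it too. The form is *nonsingular* if no nonzero singular vector is orthogonal to the whole space, and its *Witt index* is the largest vector dimension of a singular subspace. We use the textbook fact that every singular subspace lies in one whose vector dimension equals the Witt index.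

**Definition (the geometries).** $Q(2n,\mathbb F)$ is the polar space of the singular subspaces of a nonsingular quadric of Witt index $n$ in $\mathrm{PG}(2n,\mathbb F)$, for instance $X_0^2+X_1X_2+\dots+X_{2n-1}X_{2n}=0$. The *parabolic dual polar space* $DQ(2n,\mathbb F)$ is the point-line geometry whose points are the maximal singular subspaces (vector dimension $n$, projective dimension $n-1$) and whose lines are the singular subspaces of vector dimension $n-1$. A point and a line are incident when the line is contained in the point. Similarly, $W(2n-1,\mathbb F)$ is the polar space of a nondegenerate alternating form on $\mathbb F^{2n}$, and $DW(2n-1,\mathbb F)$ has as points the maximal totally isotropic subspaces and as lines the totally isotropic subspaces of dimension one less, again with reverse containment.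

*Example.* Let $n=2$, $\operatorname{char}\mathbb F=2$, with the form $X_0^2+X_1X_2+X_3X_4$. The points of $DQ(4,\mathbb F)$ are the lines on the quadric, and its lines are the points of the quadric. Take the quadric point $p=(0,1,0,0,0)$. The vectors orthogonal to $p$ are those with $x_2=0$, so the quadric lines through $p$ are spanned by $p$ and a vector $(x_0,0,0,x_3,x_4)$ with $x_0^2=x_3x_4$. Up to scalars these are $(\lambda,0,0,1,\lambda^2)$, $\lambda\in\mathbb F$, and $(0,0,0,0,1)$. So the line $p$ of $DQ(4,\mathbb F)$ has one point for each $\lambda^2$ and one more. Squares will be the natural parameters throughout.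

*Example.* For the alternating form on $\mathbb F^{2n}$ that pairs the first $n$ coordinates with the last $n$ in the standard way, the row space of $(I\,|\,S)$ is totally isotropic exactly when the $n\times n$ matrix $S$ is symmetric. So every symmetric matrix gives a point of $DW(2n-1,\mathbb F)$.

**Definition (full projective embedding).** A full projective embedding of a point-line geometry $\mathcal G$ is an injective map $e$ from its points to the points of $\mathrm{PG}(V)$, with $V$ a left vector space over a division ring, that maps every line of $\mathcal G$ bijectively onto a full line of $\mathrm{PG}(V)$ and whose image spans $\mathrm{PG}(V)$. Its vector dimension is $\dim V$.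

**Definition (morphism).** Let $e_1,e_2$ be full projective embeddings of $\mathcal G$ in $\mathrm{PG}(V_1),\mathrm{PG}(V_2)$, over division rings $K_1,K_2$. A morphism $e_1\to e_2$ is a $\sigma$-semilinear map $\theta:V_1\to V_2$, for some isomorphism $\sigma:K_1\to K_2$, such that no point $e_1(x)$ lies in $\ker\theta$ and $\theta(e_1(x))=e_2(x)$ for every point $x$. The embeddings are isomorphic if some such $\theta$ is bijective.

Since $\sigma$ is onto, $\theta(V_1)$ is a subspace; it contains all $e_2(x)$, so *every morphism is surjective*.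

*Example.* Let $\operatorname{char}\mathbb F=2$ and let $\mathcal G$ consist of the points and lines on the quadric $X_0^2+X_1X_2+X_3X_4=0$ of $\mathrm{PG}(4,\mathbb F)$. The inclusion is a full embedding: besides four unit vectors the quadric contains $(1,1,1,0,0)$, so it spans. Let $\theta$ forget $x_0$. Its kernel is spanned by $(1,0,0,0,0)$, which is not on the quadric, so $\theta$ is injective on the $2$-space of every quadric line. If $(x_0,u)$ and $(y_0,cu)$ are both on the quadric, then $y_0^2=c^2x_0^2$, so $y_0=cx_0$, and $\theta$ is injective on points of the quadric. So $\theta$ is a morphism onto a second full embedding, in $\mathrm{PG}(3,\mathbb F)$. There is no morphism back, because it would have to be surjective.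

**Definition (absolutely universal).** An embedding $\tilde e$ of $\mathcal G$ is absolutely universal if for every full projective embedding $e$ of $\mathcal G$ there is a morphism $\tilde e\to e$.

*Example.* Let $\mathcal G$ be the geometry of all points and lines of $\mathrm{PG}(V)$, $\dim V\ge3$. A full embedding $e$ of $\mathcal G$ maps lines onto lines, so its image is a subspace. Being spanning, it is everything. So $e$ is a collineation, and by the fundamental theorem of projective geometry it comes from a bijective semilinear map. Thus the identity is absolutely universal.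

We take as given that *$DQ(2n,\mathbb F)$ has an absolutely universal embedding, unique up to isomorphism.*

## 2. The universal embedding in characteristic $2$: known cases and the open case

Two cases are known. First, $DQ(2n,\mathbb F)$ has a natural full projective embedding in $\mathrm{PG}(2^n-1,\mathbb F)$, the spin embedding, and if $\operatorname{char}\mathbb F\ne2$ it is absolutely universal (Wells). Second, if $\operatorname{char}\mathbb F=2$ and $\mathbb F$ is perfect, then $DQ(2n,\mathbb F)\cong DW(2n-1,\mathbb F)$, and the absolutely universal embedding is covered by earlier results on symplectic dual polar spaces. The remaining case is stated as an open problem in "Hyperplanes and projective embeddings of dual polar spaces" (https://core.ac.uk/download/55784442.pdf):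

*Determine the absolutely universal embedding of $DQ(2n,\mathbb F)$ when $\operatorname{char}\mathbb F=2$ and $\mathbb F$ is not perfect.*

An answer should hold for all $n\ge2$ and all non-perfect $\mathbb F$ of characteristic $2$. It should give a concrete vector space, its dimension, and the image of each point, together with a proof of universality. "The universal cover of some known embedding" does not count.

**Conventions from here on.** $\mathbb F$ is an infinite field of characteristic $2$; this includes all non-perfect ones, since finite fields are perfect. We write $k=\mathbb F^2=\{c^2:c\in\mathbb F\}$, a subfield isomorphic to $\mathbb F$ by squaring, $q=[\mathbb F:k]$, and $[n]=\{1,\dots,n\}$. Signs are dropped. We often use the *polynomial principle*: a polynomial in $\lambda$ with coefficients in a $k$-space that vanishes for infinitely many $\lambda\in k$ has all coefficients $0$.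

## 3. Points as symmetric matrices with diagonal in $\mathbb F^2$

This section replaces subspaces by matrices, and records how the matrices change when the base point changes.

**Step 1: removing the coordinate $x_0$.** A nonsingular form of Witt index $n$ in dimension $2n+1$ splits into $n$ hyperbolic planes and a line carrying $cx_0^2$, $c\ne0$. After scaling, the quadric is $x_0^2+q_0(u)=0$ on $\mathbb F\oplus V$, where $V$ has basis $e_1,\dots,e_n,f_1,\dots,f_n$ and $q_0(\sum a_ie_i+b_if_i)=\sum a_ib_i$. Let $h$ be the polar form of $q_0$, so $h(e_i,f_j)=\delta_{ij}$ and $h(e_i,e_j)=h(f_i,f_j)=0$. The projection $(x_0,u)\mapsto u$ is injective on singular subspaces, as $(1,0)$ is not singular. Call $L\le V$ *$k$-isotropic* if $h|_L=0$ and $q_0(L)\subseteq k$. Images of singular subspaces are $k$-isotropic because $q_0(u)=x_0^2$ there. Conversely, if $L$ is $k$-isotropic, then $\sqrt{q_0}$ is additive on $L$ (as $h|_L=0$) and satisfies $\sqrt{q_0(cu)}=c\sqrt{q_0(u)}$, so $\{(\sqrt{q_0(u)},u):u\in L\}$ is the unique singular lift of $L$. So the points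 of $DQ(2n,\mathbb F)$ are the elements of the set $\mathcal L$ of $n$-dimensional $k$-isotropic subspaces, and the lines are the $(n-1)$-dimensional ones.

Let $V_\infty=\langle f_1,\dots,f_n\rangle$. For $J\subseteq[n]$ let $w_J$ be the isometry of $q_0$ that interchanges $e_j$ and $f_j$ for $j\in J$ and fixes the other basis vectors. These permute $\mathcal L$ and the lines, and $w_Jw_{J'}=w_{J\triangle J'}$.

**Step 2: the points that miss $V_\infty$.** Let $\mathcal S_n$ be the additive group of symmetric $n\times n$ matrices over $\mathbb F$ whose diagonal entries lie in $k$. For $S\in\mathcal S_n$ let $L_S=\{(a,aS):a\in\mathbb F^n\}$, written in the basis $(e\,|\,f)$. Then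
$$\{L\in\mathcal L:L\cap V_\infty=0\}=\{L_S:S\in\mathcal S_n\}.\tag{3.1}$$
Indeed an $n$-dimensional $L$ with $L\cap V_\infty=0$ is the row space of some $(I\,|\,S)$. Total isotropy for $h$ means that $S$ is symmetric, and then $q_0(a,aS)=aSa^T=\sum a_i^2s_{ii}$, which lies in $k$ for all $a$ iff all $s_{ii}\in k$.

*Example.* For $n=2$ these points are the matrices $\begin{pmatrix}s_{11}&s_{12}\\s_{12}&s_{22}\end{pmatrix}$ with $s_{11},s_{22}\in k$ and $s_{12}\in\mathbb F$ arbitrary.

**Step 3: the translates of this cell cover everything.**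
$$\text{Every }L\in\mathcal L\text{ is }w_JL_S\text{ for some }J\subseteq[n],\ S\in\mathcal S_n.\tag{3.2}$$
Let $L_0=L\cap V_\infty$ and choose $J$ such that the coordinate projection $L_0\to\langle f_j:j\in J\rangle$ is bijective. Let $u=\sum_{j\in J}a_je_j+\sum_{i\notin J}b_if_i$ be in $L\cap w_JV_\infty$. For $g=\sum g_jf_j\in L_0$ we get $0=h(u,g)=\sum_{j\in J}a_jg_j$, and the $g_j$ ($j\in J$) are arbitrary, so all $a_j=0$. So $u\in L_0$ has zero $J$-coordinates and $u=0$. Thus $w_JL\cap V_\infty=0$, and (3.1) applies to $w_JL$.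

**Step 4: the exchange formula.** With $S_J=(s_{ij})_{i,j\in J}$,
$$w_JL_S\cap V_\infty=0\iff\det S_J\ne0.\tag{3.3}$$
Indeed $L_S\cap w_JV_\infty$ consists of the $(a,aS)$ with $a_i=0$ for $i\notin J$ and $a_JS_J=0$. If $\det S_J\neq 0$, write $S=\begin{pmatrix}A&C\\C^T&D\end{pmatrix}$ with $A=S_J$. Then $w_JL_S=L_{S'}$ with
$$S'=\begin{pmatrix}A^{-1}&A^{-1}C\\C^TA^{-1}&D+C^TA^{-1}C\end{pmatrix}\in\mathcal S_n.\tag{3.4}$$
To see this, let $y=aS$ and let $a_c,y_c$ be the coordinates outside $J$. From $y_J=a_JA+a_cC^T$ we get $a_J=y_JA^{-1}+a_cC^TA^{-1}$, hence $y_c=a_JC+a_cD=y_JA^{-1}C+a_c(D+C^TA^{-1}C)$. So $(a_J,y_c)=(y_J,a_c)S'$. By (3.1), $S'\in\mathcal S_n$.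

**Step 5: the lines.** A line lies in some $L\in\mathcal L$, so after applying some $w_J$ it lies in some $L_S$, and it is then $N=\{(a,aS):ac=0\}$ for a column $0\ne c\in\mathbb F^n$. We claim
$$\text{the points of }N\text{ are }L_{S+\lambda cc^T}\ (\lambda\in k)\ \text{ and }\ L_\infty:=N+\bigl\langle\textstyle\sum c_jf_j\bigr\rangle.\tag{3.5}$$
If $L_{S'}\supset N$, then $a(S'-S)=0$ whenever $ac=0$, so every column of $S'-S$ is a multiple of $c$. By symmetry $S'-S=\mu cc^T$, and $\mu\in k$ because $\mu c_i^2\in k$ for an $i$ with $c_i\ne0$. Conversely $L_{S+\lambda cc^T}\supset N$ for all $\lambda\in k$. Now let $L\supset N$ with $L\cap V_\infty\ne0$. As $N\cap V_\infty=0$, $L=N+\langle g\rangle$ with $g=\sum g_jf_j$ orthogonal to $N$, that is, $\sum a_jg_j=0$ whenever $ac=0$. So $g\in\langle\sum c_jf_j\rangle$ and $L=L_\infty$. Finally $L_\infty$ is $k$-isotropic, since $q_0$ vanishes on $V_\infty$ and $h(N,\sum c_jf_j)=0$. In particular every line has infinitely many points.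

**Step 6: the cell spans every embedding.**
$$\text{For every full projective embedding }e\text{ of }DQ(2n,\mathbb F)\text{, the points }e(L_S),\ S\in\mathcal S_n,\text{ span.}\tag{3.6}$$
We show that $e(L)$ is in their span by induction on $\dim(L\cap V_\infty)$; dimension $0$ is (3.1). Let $\dim(L\cap V_\infty)=\ell\ge1$ and let $N$ be a hyperplane of $L$ not containing $L\cap V_\infty$, so $\dim(N\cap V_\infty)=\ell-1$. Let $L'\ne L$ be a point of the line $N$. If $\dim(L'\cap V_\infty)\ne\ell-1$, there are $g'\in(L'\cap V_\infty)\setminus N$ and $g\in(L\cap V_\infty)\setminus N$. As $h(g,g')=0$, the space $N+\langle g,g'\rangle=L+L'$ is totally isotropic for $h$ of dimension $n+1$, which is impossible for a nondegenerate form in dimension $2n$. So all other points of $N$ have intersection dimension $\ell-1$. There are at least two of them, and $e(L)$ lies on the projective line spanned by their images.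

## 4. Affine families and a criterion for universality

Along the line (3.5) the parameter $\lambda$ runs over $k$. If vectors representing the points are chosen well, they are affine in $\lambda$.

**Definition (affine family).** A map $v$ from $\mathcal S_n$ to a $k$-space is an affine family if for all $S\in\mathcal S_n$, $c\in\mathbb F^n$, $\lambda\in k$,
$$v(S+\lambda cc^T)=(1+\lambda)v(S)+\lambda v(S+cc^T).\tag{4.1}$$

*Example.* $S\mapsto s_{ij}\in\mathbb F$ is one. For $n=2$, so is $S\mapsto\det S$: the determinant of $S+\lambda cc^T$ is $\det S+\lambda(s_{11}c_2^2+s_{22}c_1^2)$, because the terms $\lambda^2c_1^2c_2^2$ occur twice and $(s_{12}+\lambda c_1c_2)^2$ has no mixed term.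

**The universal affine family.** Let $k[\mathcal S_n]$ be the group algebra, with basis $\langle S\rangle$, and let $\mathcal A=k[\mathcal S_n]/\mathcal I$, where $\mathcal I$ is the ideal generated by all $\langle\lambda vv^T\rangle-(1+\lambda)-\lambda\langle vv^T\rangle$ ($\lambda\in k$, $v\in\mathbb F^n$). Multiplying the generators by the $\langle S\rangle$ shows that $\mathcal I$ is the $k$-span of the elements $\langle S+\lambda vv^T\rangle-(1+\lambda)\langle S\rangle-\lambda\langle S+vv^T\rangle$. So an affine family $v$ is the same thing as a $k$-linear map on $\mathcal A$, $\langle S\rangle\mapsto v(S)$. In $\mathcal A$ put $m_v=\langle vv^T\rangle-1$. Then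
$$\langle\lambda vv^T\rangle=1+\lambda m_v\quad(\lambda\in k),\qquad m_v^2=0,\tag{4.2}$$
the second because $\langle vv^T\rangle^2=\langle0\rangle=1$.

**Proposition 1 (criterion).** *Let $\varepsilon$ be a full projective embedding of $DQ(2n,\mathbb F)$ in $\mathrm{PG}(U)$, $U$ over $k$, and let $[S]$ ($S\in\mathcal S_n$) be vectors with $\varepsilon(L_S)=k[S]$ that form an affine family. Then the induced linear map $\Phi:\mathcal A\to U$, $\langle S\rangle\mapsto[S]$, is onto. If $\Phi$ is injective, then $\varepsilon$ is absolutely universal.*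

*Proof.* $\Phi$ is onto by (3.6). Let $\tilde e$, in $\mathrm{PG}(\tilde V)$, be the absolutely universal embedding, and let $\theta:\tilde V\to U$ be a morphism $\tilde e\to\varepsilon$. Through its isomorphism of division rings we regard $\tilde V$ as a $k$-space, and then $\theta$ is $k$-linear. It is surjective, and it maps each $1$-space $\tilde e(L)$ isomorphically onto $\varepsilon(L)$. So there is a unique $v(S)\in\tilde e(L_S)$ with $\theta(v(S))=[S]$.

We show that $v$ is an affine family. Let $c\ne0$ and $\lambda\in k$; for $c=0$ there is nothing to show. By (3.5) the points $L_S,L_{S+cc^T},L_{S+\lambda cc^T}$ lie on one line of $DQ(2n,\mathbb F)$. Let $\tilde T$ be the $2$-space carrying its $\tilde e$-image. Then $\theta(\tilde T)$ is the $2$-space carrying its $\varepsilon$-image, so $\theta|_{\tilde T}$ is injective. Both sides of (4.1) for $v$ lie in $\tilde T$, and they have the same $\theta$-image because $[\cdot]$ is affine. So they agree.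

Hence there is a linear map $\Upsilon:\mathcal A\to\tilde V$, $\langle S\rangle\mapsto v(S)$, with $\theta\circ\Upsilon=\Phi$. By (3.6) for $\tilde e$, $\Upsilon$ is surjective. If $\Phi$ is injective, then $\Upsilon$ is injective, so $\Upsilon$ and then $\theta$ are bijective. So $\theta$ is an isomorphism $\tilde e\cong\varepsilon$, and $\varepsilon$ is absolutely universal. $\square$

So we must understand $\mathcal A$ and find an embedding that sees all of it.

## 5. Relations in $\mathcal A$, and the cases $n=2$ and $n=3$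

Let $\mathbf 1_i$ be the $i$-th unit vector of $\mathbb F^n$ and $E_{ij}$ the matrix units. In $\mathcal A$ put $x_i=m_{\mathbf 1_i}$, and for $i\ne j$, $c\in\mathbb F$,
$$g_{ij}(c)=\langle c(E_{ij}+E_{ji})\rangle,\qquad z_{ij}(c)=g_{ij}(c)-1-c^2x_ix_j.$$

**Lemma 2.** *In $\mathcal A$, for distinct indices and all $a,b,c,e\in\mathbb F$:*

1. *(R1) $x_i^2=0$; $z_{ij}=z_{ji}$ is $k$-linear; $x_iz_{ij}(c)=0$; $z_{ij}(b)z_{ij}(c)=0$;*
2. *(R2) $z_{ij}(b)z_{il}(c)=x_iz_{jl}(bc)$;*
3. *(R3) $z_{ij}(ab)z_{lp}(ce)+z_{il}(ac)z_{jp}(be)+z_{ip}(ae)z_{jl}(bc)=0$.*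

*Proof.* **(R1), by comparing two ways of scaling.** $x_i^2=0$ is (4.2), and $z_{ij}=z_{ji}$ is clear. Fix $i\ne j$, $c\in\mathbb F^*$; let $v=\mathbf 1_i+c\mathbf 1_j$, $m=m_v$, $g=g_{ij}$. As $\lambda vv^T=\lambda E_{ii}+\lambda c^2E_{jj}+\lambda c(E_{ij}+E_{ji})$, we have $1+\lambda m=(1+\lambda x_i)(1+\lambda c^2x_j)g(\lambda c)$ for $\lambda\in k$. Each factor squares to $1$, so
$$g(\lambda c)=(1+\lambda x_i)(1+\lambda c^2x_j)(1+\lambda m)=1+\lambda p_1(c)+\lambda^2p_2(c)+\lambda^3p_3(c),\tag{5.1}$$
$$p_1=x_i+c^2x_j+m,\quad p_2=c^2x_ix_j+(x_i+c^2x_j)m,\quad p_3=c^2x_ix_jm.$$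
Evaluate $g(\lambda\mu c)$ with $\mu\in k^*$ in two ways, once with $\lambda\mu$ in the role of $\lambda$ and once with $\mu c$ in the role of $c$. By the polynomial principle in $\lambda$, $p_l(\mu c)=\mu^lp_l(c)$. For $l=1$ this says
$$m_{\mathbf 1_i+\mu c\mathbf 1_j}=\mu(x_i+c^2x_j+m)+x_i+\mu^2c^2x_j.$$
Insert this in $p_2(\mu c)=\mu^2c^2x_ix_j+(x_i+\mu^2c^2x_j)\,m_{\mathbf 1_i+\mu c\mathbf 1_j}$ and use $x_i^2=x_j^2=0$; the term $\mu^2c^2x_ix_j$ appears three times, and
$$p_2(\mu c)=\mu(c^2x_ix_j+x_im)+\mu^2c^2x_ix_j+\mu^3c^2(x_ix_j+x_jm).$$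
This equals $\mu^2p_2(c)$ for all $\mu\in k^*$. Comparing coefficients, $x_im=c^2x_ix_j$, $x_jm=x_ix_j$ and $p_2(c)=c^2x_ix_j$; then $p_3(c)=c^2x_i\cdot x_jm=c^2x_i\cdot x_ix_j=0$. So
$$g_{ij}(\lambda c)=1+\lambda z_{ij}(c)+\lambda^2c^2x_ix_j,\qquad z_{ij}(c)=p_1(c),$$
which also holds for $c=0$ with $z_{ij}(0)=0$. The case $l=1$ above gives $z_{ij}(\mu c)=\mu z_{ij}(c)$. Moreover $x_iz_{ij}(c)=x_i(c^2x_j+m)=0$. Compare coefficients of $\lambda,\lambda^2$ in $g(\lambda b)g(\lambda c)=g(\lambda(b+c))$: the first gives $z_{ij}(b)+z_{ij}(c)=z_{ij}(b+c)$, and the second gives $b^2x_ix_j+c^2x_ix_j+z_{ij}(b)z_{ij}(c)=(b+c)^2x_ix_j$, so $z_{ij}(b)z_{ij}(c)=0$.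

**A master identity.** For any $v\in\mathbb F^n$,
$$1+\lambda m_v=\prod_a(1+\lambda v_a^2x_a)\prod_{a<b}\bigl(1+\lambda z_{ab}(v_av_b)+\lambda^2v_a^2v_b^2x_ax_b\bigr),$$
so the coefficient of $\lambda^2$ on the right is $0$. In it each $v_a^2v_b^2x_ax_b$ occurs twice and cancels, and $x_az_{ab}=0$. What is left is
$$\sum_{b<c}\ \sum_{a\ne b,c}v_a^2x_az_{bc}(v_bv_c)+\sum_{\{\eta,\eta'\}}z_\eta z_{\eta'}=0,\tag{5.2}$$
where $\{\eta,\eta'\}$ runs over the unordered pairs of distinct $2$-subsets of $[n]$ and $z_{\{a,b\}}$ stands for $z_{ab}(v_av_b)$.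

**(R2), from vectors supported on three indices.** For $v$ supported on $\{i,j,l\}$, (5.2) reads $\sum_a\bigl[v_a^2x_az_{bc}(v_bv_c)+z_{ab}(v_av_b)z_{ac}(v_av_c)\bigr]=0$, where $a$ runs over $\{i,j,l\}$ and $\{b,c\}$ are the other two indices. Replace $v_i$ by $\mu v_i$, $\mu\in k$. The summand $a=i$ is multiplied by $\mu^2$ and the other two by $\mu$. The coefficient of $\mu^2$ gives $v_i^2x_iz_{jl}(v_jv_l)+z_{ij}(v_iv_j)z_{il}(v_iv_l)=0$. Put $v_i=1$, $v_j=b$, $v_l=c$.

**(R3), from vectors supported on four indices.** Let $v$ be supported on $\{i,j,l,p\}$ with $(v_i,v_j,v_l,v_p)=(a,b,c,e)$. For pairs $\{\eta,\eta'\}$ with a common index, (R2) and $k$-linearity give, for distinct $a',b',c'$,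
$$z_{a'b'}(v_{a'}v_{b'})z_{a'c'}(v_{a'}v_{c'})=x_{a'}z_{b'c'}(v_{a'}^2v_{b'}v_{c'})=v_{a'}^2x_{a'}z_{b'c'}(v_{b'}v_{c'}).$$
So these pairs cancel the first sum in (5.2). What remains are the three pairs of disjoint $2$-subsets, which is (R3). $\square$

**A spanning set for $\mathcal A$.** Since $\langle S\rangle=\prod_i(1+s_{ii}x_i)\prod_{i<j}(1+z_{ij}(s_{ij})+s_{ij}^2x_ix_j)$, monomials in the $x_i,z_{ij}(c)$ span $\mathcal A$. If an index occurs in two factors of a monomial, then by (R1) and (R2) the monomial is $0$ or can be rewritten with fewer $z$-factors. Hence, with $x_I=\prod_{i\in I}x_i$,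
$$\mathcal A=\sum_{K\subseteq[n],\,|K|\text{ even}}\ \sum_{I\subseteq[n]\setminus K}x_I\mathcal Z_K,\tag{5.3}$$
where $\mathcal Z_K$ is the $k$-span of the products $\prod_{\eta\in\mu}z_\eta(c_\eta)$, with $\mu$ a perfect matching of $K$ and $c_\eta\in\mathbb F$ ($\mathcal Z_\emptyset=k$).

**The case $n=2$.** By (5.3), $\mathcal A$ is spanned by $1,x_1,x_2,x_1x_2$ and the $z_{12}(c)$, which are $k$-linear in $c\in\mathbb F$. So $\dim_k\mathcal A\le4+q$. On the other side, $S\mapsto(1,s_{11},s_{22},\det S;\,s_{12})\in k^4\oplus\mathbb F$ is an affine family by the example in Section 4. The induced map on $\mathcal A$ sends $1,x_1,x_2,x_1x_2$ to the four unit vectors of $k^4$ and $z_{12}(c)$ to $(0;c)$. So it is an isomorphism, and $\dim\mathcal A=4+q$. The vectors satisfy the quadratic equation $X_0X_3+X_1X_2=Y^2$.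

**The case $n=3$.** Now (5.3) gives the spanning set $x_I$ ($8$ elements) and $x_Iz_{jl}(c)$ with $I\subseteq[3]\setminus\{j,l\}$, so $\dim\mathcal A\le8+3\cdot2\cdot q=8+6q$.

## 6. All minors of $S$, and what they lose on four indices

For $n=2$ the coordinates are the minors of $S$. So the first thing to try for general $n$ is the vector of all minors. Work in $\overline{\mathcal M}=\mathbb F[\alpha_1,\dots,\alpha_n,\beta_1,\dots,\beta_n]/(\alpha_i^2,\beta_i^2)$ with
$$\overline{[S]}=\prod_{i,j}(1+s_{ij}\alpha_i\beta_j).$$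
For $|A|=|A'|$, the coefficient of $\prod_{i\in A}\alpha_i\prod_{j\in A'}\beta_j$ is $\sum_\pi\prod_{i\in A} s_{i\pi(i)}$ over bijections $\pi:A\to A'$, that is, the minor $\det S_{A,A'}$; all other coefficients vanish. Clearly $\overline{[S+S']}=\overline{[S]}\;\overline{[S']}$. Since $\lambda vv^T$ has no nonzero minors of size $\ge2$, $\overline{[\lambda vv^T]}=1+\lambda(\sum v_i\alpha_i)(\sum v_j\beta_j)$. So minors form an affine family, and $\mathcal A\to\overline{\mathcal M}$ sends
$$x_i\mapsto\alpha_i\beta_i,\qquad z_{ij}(c)\mapsto\bar z_{ij}(c)=c(\alpha_i\beta_j+\alpha_j\beta_i).$$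
For $n=3$, the images of the $x_I$ and of the spaces $x_I\mathcal Z_{\{j,l\}}$ involve disjoint sets of monomials, and $c\mapsto\bar z_{jl}(c)$ is injective. So $\mathcal A$ embeds and $\dim\mathcal A=8+6q$.

**Where it stops.** For $n=4$ the new space is $\mathcal Z_K$ with $K=\{1,2,3,4\}$. In $\overline{\mathcal M}$ we have, for $t\in\mathbb F$,
$$\bar z_{12}(t)\bar z_{34}(1)=\bar z_{12}(1)\bar z_{34}(t).$$
To prove minors universal through Proposition 1 one would have to derive $z_{12}(t)z_{34}(1)=z_{12}(1)z_{34}(t)$ in $\mathcal A$. The only relation at hand in this degree is (R3), so consider the formal $k$-space $Z$ of products $z_{ij}(c)z_{lp}(c')$ over the three matchings of $K$, subject to $k$-bilinearity and (R3). Let $T_i(t)$ multiply the scalar of the factor containing the index $i$ by $t$. This respects (R3), since it replaces one of $a,b,c,e$ by $t$ times it. Put $\delta(i,j)=T_i(t)-T_j(t)$; it kills products in which $i,j$ belong to the same factor. Let $\mu,\mu',\mu''$ be the products with all scalars $1$ over $12|34$, $13|24$, $14|23$.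 By (R3), $\mu+\mu'+\mu''=0$, and $\delta(1,3)\mu'=0$, so $\delta(1,3)\mu=\delta(1,3)\mu''$. In words, the defect
$$z_{12}(t)z_{34}(1)+z_{12}(1)z_{34}(t)$$
is the same for the matching $14|23$, and likewise (apply $\delta(1,4)$, which kills $\mu''$) for $13|24$. So the relations make the defect symmetric in the four indices, but nothing makes it vanish.

**What a model of the defect must look like.** The operators $T_i(t)$ at different indices should differ, but only by something nilpotent. (Section 10 shows that in the general version of $Z$ products of two such differences at the same pair of indices vanish.) This suggests $T_i(t)=t+dt\,\partial_i$, with $d$ a derivation and $\partial_i$ commuting operators of square zero. Indeed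
$$(t+dt\,\partial_i)(u+du\,\partial_i)=tu+d(tu)\,\partial_i,\qquad dt(\partial_i+\partial_j)\cdot du(\partial_i+\partial_j)=2\,dt\,du\,\partial_i\partial_j=0 .$$
Record which of $\alpha_i,\beta_i$ occurs by writing $\xi_i$ for $\beta_i$ and $1$ for $\alpha_i$, so that $\bar z_{ij}(1)=\xi_i+\xi_j$, and let $\partial_i=\partial/\partial\xi_i$. Then $T_i(c)$ turns $\xi_i+\xi_j$ into
$$c(\xi_i+\xi_j)+dc,\qquad\text{that is,}\qquad z_{ij}(c)=c(\alpha_i\beta_j+\alpha_j\beta_i)+dc\,\alpha_i\alpha_j .$$
With this correction the defect is $(t(\xi_1+\xi_2)+dt)(\xi_3+\xi_4)+(\xi_1+\xi_2)(t(\xi_3+\xi_4)+dt)=dt\,(\xi_1+\xi_2+\xi_3+\xi_4)$, which is symmetric and nonzero if $dt\ne0$. The plan is to correct the minors by $d$ in this way, check that the corrected vectors still give an embedding, and show that they now see all of $\mathcal A$.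

## 7. Derivations, sub-Pfaffians, and the statement of the theorem

**Definition ($2$-basis).** A family $(a_s)_{s\in\Sigma}$ in $\mathbb F$ is a $2$-basis if the products $a_Q=\prod_{s\in Q}a_s$ ($Q\subseteq\Sigma$ finite) form a $k$-basis of $\mathbb F$.

A $2$-basis exists. By Zorn take a maximal family for which the $a_Q$ are $k$-independent. Their span $E$ is a ring, since $a_s^2\in k$, and it is algebraic over $k$, hence a field. If $a\in\mathbb F\setminus E$, then $1,a$ are $E$-independent and $a$ could be added. So $E=\mathbb F$. Put $r=|\Sigma|$; then $q=2^r$ if $r$ is finite and $q=r$ if $r$ is infinite.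

**Definition (the derivation $d$).** As $\mathbb F\cong k[X_s]/(X_s^2-a_s^2)$ and $\partial/\partial X_s$ preserves this ideal in characteristic $2$, there are $k$-derivations $\partial_s$ of $\mathbb F$ with $\partial_sa_t=\delta_{st}$. Let $R=\mathbb F[\omega_s:s\in\Sigma]$ be the polynomial ring and
$$d:\mathbb F\to R,\qquad dc=\sum_s(\partial_sc)\,\omega_s\quad\text{(a finite sum)}.$$
Then $d(bc)=b\,dc+c\,db$, $d$ is $k$-linear, $dk=0$, and $da_s=\omega_s$.

*Example.* $\mathbb F=\mathbb F_2(t)$: $k=\mathbb F_2(t^2)$, the $2$-basis is $\{t\}$, $r=1$, $q=2$, and $dc=c'(t)\,\omega$; for instance $d(t^3)=t^2\omega$. For perfect $\mathbb F$, $\Sigma=\emptyset$ and $d=0$.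

**Definition (the algebra $\mathcal M$).** Let $\mathcal M=\mathcal M_n=R[\alpha_1,\dots,\alpha_n,\beta_1,\dots,\beta_n]/(\alpha_i^2,\beta_i^2)$. It is $R$-free on the squarefree monomials, and every $R$-linear form in the $\alpha_i,\beta_i$ squares to $0$. In $\mathcal M$ put $x_i=\alpha_i\beta_i$, $x_I=\prod_{i\in I}x_i$ and
$$z_{ij}(c)=c(\alpha_i\beta_j+\alpha_j\beta_i)+dc\,\alpha_i\alpha_j\qquad(i\ne j,\ c\in\mathbb F).$$
Let $\mathcal M^{(i)}$ be the subalgebra generated over $R$ by the variables of index $\ne i$, so $\mathcal M=\mathcal M^{(i)}\otimes\langle1,\alpha_i,\beta_i,\alpha_i\beta_i\rangle$. Let $\iota_i$ be the $\mathcal M^{(i)}$-linear involution interchanging $1$ and $\alpha_i\beta_i$ and fixing $\alpha_i,\beta_i$. The $\iota_i$ commute; put $\iota_J=\prod_{j\in J}\iota_j$.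

*Example.* With one index and $0\ne s\in k$: $\iota_1(1+sx_1)=x_1+s=s(1+s^{-1}x_1)$. This mirrors the exchange $s\mapsto s^{-1}$ of (3.4).

**Definition (the vectors $[S]$).** For an alternating matrix $\Omega$ over a commutative ring of characteristic $2$ and a set $A$ of row indices, $\mathrm{Pf}(\Omega|_A)$ is the sum over perfect matchings of $A$ of the products of the corresponding entries; it is $1$ for $A=\emptyset$ and $0$ for $|A|$ odd. For four indices it is $\Omega_{12}\Omega_{34}+\Omega_{13}\Omega_{24}+\Omega_{14}\Omega_{23}$. The textbook fact we need is $\mathrm{Pf}^2=\det$. For $S\in\mathcal S_n$ let $\Omega_S=\begin{pmatrix}dS&S\\S&0\end{pmatrix}$, with $d$ applied entrywise. It is alternating because $ds_{ii}=0$. Index its rows by $(g_1,\dots,g_{2n})=(\alpha_1,\dots,\alpha_n,\beta_1,\dots,\beta_n)$ and put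
$$[S]=\prod_{p<p'}\bigl(1+(\Omega_S)_{pp'}\,g_pg_{p'}\bigr)=\sum_A\mathrm{Pf}(\Omega_S|_A)\,g_A,\qquad g_A=\prod_{p\in A}g_p.$$
(Expand the product; only sets of disjoint pairs contribute.)

*Example.* For $n=2$: $[S]=1+s_{11}x_1+s_{22}x_2+z_{12}(s_{12})+(\det S)\,x_1x_2$. The degree-$4$ coefficient is computed in (8.3) below.

**Definition (standard data).** For $K\subseteq[n]$, $|K|=2m\ge2$, let $\mathcal N(K)$ be the set of pairs $(P,B)$ where $P$ is a set of disjoint $2$-subsets of $K\setminus\{\max K\}$, $B=K\setminus\bigcup P$, no two pairs cross (there are no $\{a,c\},\{b,e\}\in P$ with $a<b<c<e$), and no $b\in B$ satisfies $a<b<c$ for some $\{a,c\}\in P$.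

*Example.* $\mathcal N(\{1,2\})$ has one element, $P=\emptyset$, $B=\{1,2\}$. For $K=\{1,2,3,4\}$ there are three: $P=\emptyset$, $B=K$; $P=\{\{1,2\}\}$, $B=\{3,4\}$; $P=\{\{2,3\}\}$, $B=\{1,4\}$. The pair $\{1,3\}$ is excluded because $2\in B$ lies between.

**Theorem 3.** *Let $n\ge2$ and let $\mathbb F$ be a non-perfect (more generally, any infinite) field of characteristic $2$.*

*(i) Every $L\in\mathcal L$ has the form $w_JL_S$, and the $1$-space $\varepsilon(L):=k\,\iota_J[S]$ depends only on $L$. Let $U$ be the $k$-span of all $\iota_J[S]$ in $\mathcal M_n$. Then $\varepsilon$ is a full projective embedding of $DQ(2n,\mathbb F)$ in $\mathrm{PG}(U)$ over the field $k=\mathbb F^2$ (equivalently over $\mathbb F$, acting by $\lambda*u=\lambda^2u$).*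

*(ii) $\varepsilon$ is the absolutely universal embedding of $DQ(2n,\mathbb F)$.*

*(iii) $U$ is the $k$-subalgebra generated by all $x_i$, $z_{ij}(c)$, and has as $k$-basis the $x_I$ $(I\subseteq[n])$ together with all*
$$\omega_{\mathbf s}\;x_I\prod_{\{a,b\}\in P}(\alpha_a\beta_b+\alpha_b\beta_a)\cdot\Bigl(a_Q\sum_{i\in B}\beta_i\prod_{j\in B\setminus i}\alpha_j+da_Q\prod_{j\in B}\alpha_j\Bigr),$$
*with $K\subseteq[n]$, $|K|\ge2$ even, $I\subseteq[n]\setminus K$, $(P,B)\in\mathcal N(K)$, $Q\subseteq\Sigma$ finite, and $\mathbf s$ a multiset of size $|B|/2-1$ from $\Sigma$, $\omega_{\mathbf s}=\prod_{s\in\mathbf s}\omega_s$. Hence, if $q=2^r$ is finite,*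
$$\dim U=2^n+2^r\sum_{m=1}^{\lfloor n/2\rfloor}\binom n{2m}2^{n-2m}\sum_{\ell=0}^{m-1}\binom{r+\ell-1}{\ell}\left[\binom{2m-1}{m-1-\ell}-\binom{2m-1}{m-2-\ell}\right],$$
*and $\dim U=[\mathbb F:\mathbb F^2]$ if this is infinite.*

For $r=0$ read $\binom{-1}0=1$ and $\binom{\ell-1}\ell=0$ for $\ell\ge1$; binomial coefficients with negative lower entry are $0$. For instance, the dimension is $4+q$ for $n=2$, $8+6q$ for $n=3$, and $16+24q+(r+2)q$ for $n=4$. In the last case the three elements of $\mathcal N(\{1,2,3,4\})$ contribute $q+q+rq$. The first assertion of (i) is (3.2).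

## 8. The vectors $[S]$ and the exchange lemma

First we record the algebraic properties of $[S]$ that make it an affine family and let us read off $S$.

**(8.1) Multiplicativity.** $[S+S']=[S][S']$, because $(1+cg)(1+c'g)=1+(c+c')g$ when $g^2=0$ and $\Omega_S$ is additive in $S$. In particular $[S]^2=1$, so $[S]$ is a unit.

**(8.2) Rank one.** For $v\in\mathbb F^n$ and $\lambda\in k$, $[\lambda vv^T]=1+\lambda m_v$ with
$$m_v=\Bigl(\sum_iv_i\alpha_i\Bigr)\Bigl(\sum_j(v_j\beta_j+dv_j\,\alpha_j)\Bigr)=\sum_iv_i^2x_i+\sum_{i<j}z_{ij}(v_iv_j).$$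
Indeed $d(\lambda v_iv_j)=\lambda(v_idv_j+v_jdv_i)$, so $\Omega_{\lambda vv^T}=\lambda(uw^T+wu^T)$ with $u=(v,0)$, $w=(dv,v)$. This has rank at most $2$, so principal submatrices of size $\ge4$ have determinant $0$, and hence Pfaffian $0$ because $R$ is a domain. The quadratic part is $\lambda\sum_{p<p'}(u_pw_{p'}+w_pu_{p'})g_pg_{p'}=\lambda(\sum u_pg_p)(\sum w_pg_p)$. Note that $m_v^2=0$, and that $m_v\ne0$ for $v\ne0$ since $x_i$ has coefficient $v_i^2$.

**(8.3) Coefficients.** In $[S]$ the coefficient of $1$ is $1$ and that of $\alpha_i\beta_j$ is $s_{ij}$. The coefficient of $x_J$ is $\det S_J$: it is the Pfaffian of $\begin{pmatrix}dS_J&S_J\\S_J&0\end{pmatrix}$, where each $\beta$ must be matched with an $\alpha$, so it is $\sum_\pi\prod_{i\in J}s_{i\pi(i)}$ over the permutations $\pi$ of $J$. Moreover $\det S_J\in k$: a non-involutory permutation cancels against its inverse since $S$ is symmetric, and involutions contribute products of $s_{ii}\in k$ and $s_{ij}^2\in k$.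

**Lemma 4 (exchange).** *If $\det S_J\ne0$ and $w_JL_S=L_{S'}$, then $\iota_J[S]=\det(S_J)\,[S']$.*

*Proof.* Induction on $|J|$; $J=\emptyset$ is trivial.

**One index.** Say $J=\{1\}$ and $S=\begin{pmatrix}a&b^T\\b&D\end{pmatrix}$, $a\in k^*$. With column vectors $(\cdot,\cdot)$, and using (3.4),
$$S=(0\oplus D)+a^{-1}(0,b)(0,b)^T+a^{-1}(a,b)(a,b)^T,\qquad S'=(0\oplus D)+a^{-1}(1,b)(1,b)^T.$$
Let $m=m_{(0,b)}$ and $\zeta=\sum_{j\ge2}z_{1j}(b_j)$. By (8.2) and $a\in k$, $m_{(a,b)}=a^2x_1+a\zeta+m$ and $m_{(1,b)}=x_1+\zeta+m$. With $\mathsf a=\sum_{j\ge2}b_j\alpha_j$ and $\mathsf b=\sum_{j\ge2}(b_j\beta_j+db_j\,\alpha_j)$ we have $m=\mathsf a\mathsf b$ and $\zeta=\alpha_1\mathsf b+\mathsf a\beta_1$. As $\mathsf a^2=\mathsf b^2=0$, $m\zeta=0=m^2$. Hence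
$$[S]=[0\oplus D](1+a^{-1}m)(1+a^{-1}m+ax_1+\zeta)=[0\oplus D]\,(1+ax_1+mx_1+\zeta).$$
Here $[0\oplus D],m\in\mathcal M^{(1)}$ and $\zeta\in\mathcal M^{(1)}\alpha_1+\mathcal M^{(1)}\beta_1$, so
$$\iota_1[S]=[0\oplus D](x_1+a+m+\zeta)=a[0\oplus D](1+a^{-1}m_{(1,b)})=a[S'].$$

**$|J|\ge2$ and $\det S_{J\setminus j}\ne0$ for some $j\in J$.** By induction $\iota_{J\setminus j}[S]=\det(S_{J\setminus j})[S'']$ with $w_{J\setminus j}L_S=L_{S''}$. As $w_jL_{S''}=L_{S'}$, (3.3) and the case of one index give $\iota_j[S'']\in k^*[S']$, so $\iota_J[S]\in k^*[S']$. The scalar is found from constant terms: that of $\iota_J[S]$ is the coefficient of $x_J$ in $[S]$, namely $\det S_J$, and that of $[S']$ is $1$.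

**$|J|\ge2$ and $\det S_{J\setminus j}=0$ for all $j\in J$.** Here we perturb $S$ to reach the previous case. The matrix $t=S_J^{-1}$ has zero diagonal; choose $i\ne j$ in $J$ with $t_{ij}\ne0$. By Jacobi's complementary minor formula, $\det S_{J\setminus\{i,j\}}=\det(S_J)\,t_{ij}^2\ne0$. For $\lambda\in k^*$ let $S_\lambda=S+\lambda E_{ii}\in\mathcal S_n$. Then
$$\det(S_\lambda)_J=\det S_J+\lambda\det S_{J\setminus i}=\det S_J,\qquad\det(S_\lambda)_{J\setminus j}=\lambda\det S_{J\setminus\{i,j\}}\ne0.$$
By the previous case $\iota_J[S_\lambda]=\det(S_J)[S'_\lambda]$, with $S'_\lambda$ the matrix of $w_JL_{S_\lambda}$. Since $E_{ii}tE_{ii}=t_{ii}E_{ii}=0$, we have $(S_J+\lambda E_{ii})^{-1}=t+\lambda\,tE_{ii}t$. Inserting this in (3.4) gives $S'_\lambda=S'+\lambda uu^T$, where $u$ is the $i$-th column of $S'$. Thus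
$$\iota_J\bigl([S](1+\lambda x_i)\bigr)=\det(S_J)[S'](1+\lambda m_u)\qquad(\lambda\in k^*).$$
Both sides are affine in $\lambda$ and $|k^*|\ge2$, so equality holds at $\lambda=0$. $\square$

## 9. $\varepsilon$ is a full embedding

This section proves Theorem 3(i).

**Step 1: $\varepsilon$ is well defined.** If $w_JL_S=w_{J'}L_{S'}$, then $w_{J\triangle J'}L_S=L_{S'}$. By (3.3) and Lemma 4, $\iota_{J\triangle J'}[S]\in k^*[S']$; apply $\iota_{J'}$ to get $\iota_J[S]\in k^*\iota_{J'}[S']$. Clearly $\varepsilon(w_JL)=\iota_J\varepsilon(L)$.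

**Step 2: the constant term detects $V_\infty$.**
$$\text{The coefficient of }1\text{ in }\varepsilon(L)\text{ is nonzero iff }L\cap V_\infty=0,\tag{9.1}$$
because for $L=w_JL_S$ it is $\det S_J$ up to a factor in $k^*$; use (3.3).

**Step 3: $\varepsilon$ is injective.** Let $\varepsilon(L)=\varepsilon(L')$ and choose $J$ with $w_JL\cap V_\infty=0$. As $\varepsilon(w_JL)=\varepsilon(w_JL')$, (9.1) gives $w_JL=L_S$ and $w_JL'=L_{S'}$ with $k[S]=k[S']$. Constant terms give $[S]=[S']$, and the coefficients of the $\alpha_i\beta_j$ give $S=S'$.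

**Step 4: lines go onto lines.** Applying some $w_J$, and correspondingly the bijective $k$-linear map $\iota_J$, we may assume that the line is $N=\{(a,aS):ac=0\}$ as in (3.5). By (8.1) and (8.2), $\varepsilon(L_{S+\lambda cc^T})=k[S](1+\lambda m_c)$. Let $T=\langle[S],[S]m_c\rangle_k$; it has dimension $2$ because $[S]$ is a unit and $1,m_c$ are independent. So the images of the $L_{S+\lambda cc^T}$ are all points of $\mathrm{PG}(T)$ except $k[S]m_c$, and we must show $\varepsilon(L_\infty)=k[S]m_c$.

Choose $j$ with $c_j\ne0$. Then $L_\infty\cap w_jV_\infty=0$: an element $(a,aS+\mu c^T)$ with $ac=0$ and $a_i=0$ for $i\ne j$ has $a_jc_j=0$, so $a=0$, and a vanishing $f_j$-coordinate then gives $\mu c_j=0$. So $w_jL_\infty=L_{S^*}$ for some $S^*$. Apply what has been shown to the line $w_jN$ with base point $L_{S^*}$, and then apply $\iota_j$: all but one of the points of $N$, and $L_\infty$ among them, have their images in a $2$-dimensional $k$-space $T^*$. All but two points of $N$ have images in both $T$ and $T^*$. As $N$ has infinitely many points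 and $\varepsilon$ is injective, $T=T^*$, so $\varepsilon(L_\infty)\subset T$. By (9.1) $\varepsilon(L_\infty)$ has zero constant term, and the constant term of $[S](x+ym_c)$ is $x$. So $\varepsilon(L_\infty)=k[S]m_c$, and $\varepsilon$ maps $N$ bijectively onto the points of $\mathrm{PG}(T)$.

This proves (i). By (3.6), $U$ is the $k$-span of the $[S]$, $S\in\mathcal S_n$. By (8.1) and (8.2),
$$(1+\lambda)[S]+\lambda[S+cc^T]=[S]\bigl(1+\lambda+\lambda(1+m_c)\bigr)=[S](1+\lambda m_c)=[S+\lambda cc^T],$$
so $[\cdot]$ is an affine family, and by (8.1) the map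
$$\Phi:\mathcal A\to U,\qquad\langle S\rangle\mapsto[S],$$
is a surjective homomorphism of $k$-algebras. Under $\Phi$ the $x_i,z_{ij}(c)\in\mathcal A$ go to the elements of $\mathcal M$ with the same names, since
$$[c(E_{ij}+E_{ji})]=(1+c\alpha_i\beta_j)(1+c\alpha_j\beta_i)(1+dc\,\alpha_i\alpha_j)=1+z_{ij}(c)+c^2x_ix_j .$$
By Proposition 1 it remains to prove that $\Phi$ is injective. By (5.3), the point is to compare $\mathcal Z_K$ with its image.

## 10. Decorated matchings, nilpotent differences, and forests

Fix $K\subseteq[n]$ with $|K|=2m\ge2$. We now study the space defined by (R3) alone.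

**The space $Z_K$.** Let $\widehat Z_K=\bigoplus_\mu\mathbb F^{\otimes_k\mu}$, over the perfect matchings $\mu$ of $K$, with one tensor factor (a *decoration*) for each edge. Let $Z_K$ be its quotient by the span of all
$$\tau\otimes\bigl((ab)_{ij}(ce)_{lp}+(ac)_{il}(be)_{jp}+(ae)_{ip}(bc)_{jl}\bigr),\tag{10.1}$$
with $\tau$ a decorated perfect matching of $K\setminus\{i,j,l,p\}$ and $a,b,c,e\in\mathbb F$. By Lemma 2 there is a surjection $Z_K\to\mathcal Z_K$, sending a decorated matching to the product of the $z_\eta(c_\eta)$.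

**The target $P_K$.** Let $P_K$ be the $R$-module of squarefree polynomials over $R$ in variables $\xi_i$ ($i\in K$). Identify the monomial $\prod_{i\in T}\beta_i\prod_{i\in K\setminus T}\alpha_i$ of $\mathcal M$ with $\xi_T=\prod_{i\in T}\xi_i$. Products for disjoint $K$'s correspond, and $z_{ij}(c)=c(\xi_i+\xi_j)+dc$. Let $\Psi$ be the composite $Z_K\to\mathcal Z_K\xrightarrow{\Phi}P_K$.

**Module structure.** For $t\in\mathbb F$ and $i\in K$ let $t^{(i)}$ multiply the decoration of the edge containing $i$ by $t$. This preserves the relations (10.1), since it either changes $\tau$ or replaces one of $a,b,c,e$ by its $t$-multiple. So $Z_K$ is a module over the commutative ring $\mathsf E=\mathbb F^{\otimes_kK}$. Let $\partial_i=\partial/\partial\xi_i$ on $P_K$, so $\partial_i^2=0$. Then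
$$\Psi(t^{(i)}y)=(t+dt\,\partial_i)\Psi(y),\tag{10.2}$$
because $(t+dt\,\partial_i)(c(\xi_i+\xi_j)+dc)=tc(\xi_i+\xi_j)+d(tc)$ and only one factor of a product involves $\xi_i$.

Let $\mathfrak m$ be the kernel of the multiplication map $\mathsf E\to\mathbb F$, and $\delta_s(i,j)=a_s^{(i)}-a_s^{(j)}$. *The $\delta_s(i,j)$ generate $\mathfrak m$.* Modulo the ideal $(\delta)$ they generate, all copies of each $a_s$ agree, so $\mathbb F\to\mathsf E/(\delta)$ (via one index) is onto. Its composite with $\mathsf E/(\delta)\to\mathbb F$ is the identity, so $(\delta)=\mathfrak m$. By (10.2), $\delta_s(i,j)$ corresponds under $\Psi$ to $\omega_s(\partial_i+\partial_j)$.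

Write $\mu\in Z_K$ also for the matching $\mu$ with all decorations $1$. Then $Z_K=\sum_\mu\mathsf E\mu$. The case $a=b=c=e=1$ of (10.1), with all decorations of $\tau$ equal to $1$, is the *switching relation* $\mu+\mu'+\mu''=0$, where $\mu\ni ii',jj'$; $\mu'\ni ij,i'j'$; $\mu''\ni ij',i'j$; and the other edges are equal.

**Step 1: differences at the same pair of indices multiply to zero.**

**(F1)** $\delta_s(i,j)\mu=0$ if $ij\in\mu$ or $i=j$. Both terms multiply the same decoration.

**(F2)** $\delta_s(i,j)\delta_{s'}(i,j)Z_K=0$ for all $i,j,s,s'$. It suffices to apply this to $\mu$, and by (F1) we may assume that $ii',jj'\in\mu$ are distinct edges. Since $\delta_s(i,j)\mu'=0$, switching gives $\delta_s(i,j)\mu=\delta_s(i,j)\mu''$. On $\mu''$, $\delta_{s'}(i,j)=\delta_{s'}(i,j')+\delta_{s'}(j',j)$ acts as $\delta_{s'}(j',j)$. So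
$$\delta_{s'}(i,j)\delta_s(i,j)\mu=\delta_s(i,j)\delta_{s'}(j',j)\mu''=\delta_{s'}(j',j)\delta_s(i,j)\mu=\delta_s(i,j)\,\delta_{s'}(j',j)\mu=0,$$
where the second equality uses $\delta_s(i,j)\mu''=\delta_s(i,j)\mu$ and the last uses $jj'\in\mu$.

**(F3)** $\delta_s(i,j)\delta_{s'}(p,p')=\delta_{s'}(i,j)\delta_s(p,p')$ on $Z_K$. Expand $\delta_s(i,l)\delta_{s'}(i,l)=0$ with $\delta(i,l)=\delta(i,j)+\delta(j,l)$; by (F2) only $\delta_s(i,j)\delta_{s'}(j,l)+\delta_s(j,l)\delta_{s'}(i,j)=0$ is left, which is the case $p=j$, $p'=l$. In general write $\delta(p,p')=\delta(j,p)+\delta(j,p')$.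

**Step 2: products of differences are governed by forests.** Consider $\Pi\mu$ with $\Pi=\prod_{u=1}^\ell\delta_{s_u}(i_u,j_u)$, and the graph $\Gamma$ whose vertices are the $m$ edges of $\mu$ (we call them *members* of $\mu$) and whose $u$-th edge joins the members containing $i_u$ and $j_u$.

**(F4)** If $g,h\in K$ lie in members of $\mu$ that are joined by a path in $\Gamma$ (possibly of length $0$), then $\delta_s(g,h)\Pi\mu=0$. Write $\delta_s(g,h)$ as a telescoping sum along the path. The differences between two indices of one member kill $\mu$ by (F1), so $\delta_s(g,h)\mu=\sum\delta_s(i_u,j_u)\mu$ over the edges of the path, and each of these summands is killed by a factor of $\Pi$, by (F2).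

Three consequences follow. First, $\Pi\mu=0$ if $\Gamma$ contains a cycle, a loop or a multiple edge: apply (F4) to one edge of the cycle and the product of the other factors.

Second, an end $\eta'$ of an edge of $\Gamma$ may be moved to any member $\eta$ joined to $\eta'$ by a path in the rest of $\Gamma$. For $j\in\eta'$, $h\in\eta$ we have $\delta_s(i,h)=\delta_s(i,j)+\delta_s(j,h)$, and $\delta_s(j,h)$ kills the product of the other factors applied to $\mu$. So, if $\Gamma$ is a forest, each component may be replaced by a star with any prescribed center $\rho$: as long as some edge does not contain $\rho$, say it joins $\varphi$ to its neighbor $\eta'\ne\rho$ in the direction of $\rho$, replace it by the edge joining $\varphi$ to $\rho$. The path from $\eta'$ to $\rho$ does not use the replaced edge, the component remains a tree on the same members, and the degree of $\rho$ increases. By (F1) the choice of indices inside the members is irrelevant, and by (F3) the labels $s_u$ may be permuted among the factors. So for a forest, $\Pi\mu$ depends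 only on $\mu$, on the multiset $\mathbf s=\{s_1,\dots,s_\ell\}$, and on the partition of $\mu$ into components, of which there are $m-\ell$.

Third, a graph with $m$ vertices and $m$ edges is not a forest, so $\mathfrak m^mZ_K=0$.

**Step 3: the matching itself is irrelevant.**

**(F5)** *For a forest $\Gamma$, $\Pi\mu$ depends only on $\mathbf s$ and the induced partition $\pi$ of $K$ into $m-\ell$ blocks of even size.* Let $ii',jj'$ be distinct members of $\mu$ in the same block $B\in\pi$. By Step 2 we may take the factors of $\Pi$ belonging to $B$ to be $\delta(i,j)$ and one $\delta(i,y_\eta)$, $y_\eta\in\eta$, for each further member $\eta$ of $\mu$ in $B$: a star with center $ii'$. The factor $\delta(i,j)$ kills $\mu'$, so $\Pi\mu=\Pi\mu''$. With respect to $\mu''$ the same factors form a star with center $ij'$, joined to $i'j$ and to each further $\eta$; the other blocks are unchanged. So the graph of $\Pi$ on $\mu''$ is a forest that induces the same $\pi$. Exchanging the names of $j,j'$ gives the same for $\mu'$. Finally, any two perfect matchings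 $\mu,\nu$ refining $\pi$ are connected by switches inside blocks: if $ij\in\nu\setminus\mu$ and $ii',jj'\in\mu$, all in one block, then $ii',jj'\notin\nu$, and switching to $ij,i'j'$ increases the number of edges in common with $\nu$.

Write $D(\mathbf s,\pi)$ for this element. It is defined for every partition $\pi$ of $K$ into blocks of even size and every multiset $\mathbf s$ of size $m-|\pi|$.

*Example.* $K=\{1,2,3,4\}$: $D(\{s\},\{K\})=\delta_s(1,3)\mu$ with $\mu=\{12,34\}$ is the defect of Section 6 with $t=a_s$, and (F5) is its symmetry.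

**Step 4: the image of $D(\mathbf s,\pi)$.** With $\xi_B=\sum_{i\in B}\xi_i$,
$$\Psi(D(\mathbf s,\pi))=\omega_{\mathbf s}\,\Xi_\pi,\qquad\Xi_\pi=\prod_{B\in\pi}\xi_B.\tag{10.3}$$
Indeed $\Psi(\mu)=\prod_{ij\in\mu}(\xi_i+\xi_j)$, and the factors of different blocks act on different variables. In one block use a star with center $\eta_0$ and leaves $\eta_1,\dots,\eta_h$, with one chosen index in each member; let $\partial_{(u)}$ be the derivative at the chosen index of $\eta_u$. Then $\partial_{(0)}^2=0$ and $\partial_{(u)}\xi_{\eta_u}=1$. In the expansion of the operator below, $\partial_{(0)}$ is used at most once; not using it gives $\xi_{\eta_0}$, and using it in the $u$-th factor gives $\xi_{\eta_u}$. So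
$$\prod_{u=1}^h(\partial_{(u)}+\partial_{(0)})\;\xi_{\eta_0}\xi_{\eta_1}\cdots\xi_{\eta_h}=\xi_{\eta_0}+\xi_{\eta_1}+\dots+\xi_{\eta_h}=\xi_B.$$

**Step 5: two three-term relations.** Juxtaposition of sets means union.

**(F6a)** For disjoint sets $A_1,\dots,A_4\subseteq K$ of odd size and a partition $\pi_0$ of the rest into even blocks,
$$D(\mathbf s,A_1A_2|A_3A_4|\pi_0)+D(\mathbf s,A_1A_3|A_2A_4|\pi_0)+D(\mathbf s,A_1A_4|A_2A_3|\pi_0)=0.$$
Choose $a_i\in A_i$ and perfect matchings of the sets $A_i\setminus a_i$ and of the blocks of $\pi_0$. Take the switching relation $\mu+\mu'+\mu''=0$ with the edges $a_1a_2,a_3a_4$; $a_1a_3,a_2a_4$; $a_1a_4,a_2a_3$ respectively. Apply the product of one $\delta$ joining $a_i$ to each edge in $A_i\setminus a_i$ ($i=1,\dots,4$) and of spanning stars in the blocks of $\pi_0$. The number of factors is $\sum_i\frac{|A_i|-1}2+\sum_{C\in\pi_0}\bigl(\frac{|C|}2-1\bigr)=m-2-|\pi_0|=|\mathbf s|$, and the three graphs are forests inducing the three partitions.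

**(F6b)** For disjoint nonempty even $A_1,A_2,A_3$ and a partition $\pi_0$ of the rest into even blocks,
$$D(\mathbf s,A_1|A_2A_3|\pi_0)+D(\mathbf s,A_2|A_1A_3|\pi_0)+D(\mathbf s,A_3|A_1A_2|\pi_0)=0.$$
Here $|\mathbf s|=m-2-|\pi_0|\ge1$. Let $\mu$ refine all the $A_i$ and $\pi_0$, let $a_i\in A_i$ and $s\in\mathbf s$. Apply spanning stars in $A_1,A_2,A_3$ and the blocks of $\pi_0$, with labels $\mathbf s\setminus s$ (there are $m-3-|\pi_0|$ factors), to the identity $\bigl(\delta_s(a_1,a_2)+\delta_s(a_2,a_3)+\delta_s(a_1,a_3)\bigr)\mu=0$.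

## 11. Straightening to non-crossing data and counting by ballot sequences

Identify $K$ with $\{1<\dots<2m\}$.

**Step 1: straightening.** *Every $D(\mathbf s,\pi)$ is a sum of elements $D(\mathbf s,P\cup\{B\})$ with $(P,B)\in\mathcal N(K)$.* If a block $A\not\ni2m$ has size $\ge4$, split $A=A_1\cup A_2$ into nonempty even sets and use (F6b) with $A_3$ the block containing $2m$. In the two resulting terms the total size of the blocks not containing $2m$ is smaller. So we may assume that all blocks except the block $B\ni2m$ are pairs; let $P$ be the set of these pairs. Two moves remain.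

- If $\{a,c\},\{b,e\}\in P$ cross, $a<b<c<e$, use (F6a) with singletons to replace $ac|be$ by $ab|ce$ and $ae|bc$.
- If $b\in B$ and $a<b<c$ with $\{a,c\}\in P$ (so $b\ne2m$), use (F6a) with $\{a\},\{c\},\{b\},B\setminus b$ to replace $\{a,c\}|B$ by $\{a,b\}|(B\setminus b)\cup c$ and $\{b,c\}|(B\setminus b)\cup a$. The large block still contains $2m$.

In each replacement the sum of the lengths of the pairs strictly drops, except for $ae|bc$. There it stays equal, and the sum of the squares of the lengths increases by $(e-a)^2+(c-b)^2-(c-a)^2-(e-b)^2=2(b-a)(e-c)>0$. There are finitely many configurations, so the process terminates, and it can only stop at elements of $\mathcal N(K)$.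

*Example.* For $m=2$, $\{1,3\}|\{2,4\}$ becomes $\{1,2\}|\{3,4\}$ plus $\{2,3\}|\{1,4\}$, which is the switching relation.

**Step 2: encoding by ballot sets.** To $(P,B)\in\mathcal N(K)$ associate the set $T\subseteq[2m-1]$ of the larger elements of the pairs in $P$; $|T|=|P|$. Call $T\subseteq[2m-1]$ *ballot* if $H(x):=|[1,x]\setminus T|-|[1,x]\cap T|\ge0$ for $0\le x\le2m-1$. For instance, for $m=2$ the ballot sets are $\emptyset,\{2\},\{3\}$.

**Claim.** *$(P,B)\mapsto T$ is a bijection from $\mathcal N(K)$ to the ballot subsets of $[2m-1]$.*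

The set $T$ is ballot, since the partners of the elements of $T$ are distinct smaller non-members of $T$.

*Injective.* Let $t\in T$ have partner $c$. By the conditions on $(P,B)$, every element strictly between $c$ and $t$ lies in a pair of $P$ contained in the open interval $(c,t)$. So $[c,t]$ contains equally many members and non-members of $T$. For $c<c'<t$, each non-member in $[c',t)$ is the smaller element of its pair, so its partner, a member, lies in $[c',t)$ too. So $[c',t]$, which also contains $t$, has more members than non-members; the same holds for $c'=t$. Hence $c$ is the largest $c'\le t$ such that $[c',t]$ contains equally many members and non-members. So $T$ determines $P$, and then $B$.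

*Surjective.* Let $T$ be ballot. For $t\in T$ the function $c'\mapsto H(c'-1)-H(t)$ is $1$ at $c'=t$, is $-H(t)\le0$ at $c'=1$, and changes by steps $\pm1$. So $c(t):=\max\{c'\le t:H(c'-1)=H(t)\}$ exists, and with $c=c(t)$,
$$H(c-1)=H(t),\qquad H(x)>H(t)\ \text{ for }c\le x\le t-1,\qquad c<t,\ c\notin T.\tag{11.1}$$
By (11.1), $t$ is the first $x>c$ with $H(x)=H(c-1)$. So $t\mapsto c(t)$ is injective, and since $c(t)\notin T$ the pairs $\{c(t),t\}$ are disjoint. Let $P$ be the set of these pairs and $B=K\setminus\bigcup P\ni2m$. Let $c=c(t)$ and $c<x<t$.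

If $x\in T$, then $H(x)\ge H(t)+1=H(c)$, so $c'\mapsto H(c'-1)-H(x)$ is $\le0$ at $c'=c+1$ and $1$ at $c'=x$. Hence $c(x)\ge c+1$.

If $x\notin T$, then $H(x-1)>H(t)$ and $H(x)=H(x-1)+1$. So there is a first $u>x$ with $H(u)=H(x-1)$; since $H(t)<H(x-1)$, $u<t$. Moreover $u\in T$ and $H>H(u)$ on $[x,u-1]$, so $c(u)=x$.

In both cases $x$ lies in a pair of $P$ contained in $(c,t)$. So there are no crossings and no element of $B$ lies between $c$ and $t$. Thus $(P,B)\in\mathcal N(K)$, and its set of larger elements is $T$. This proves the claim.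

By the reflection principle the number of ballot subsets of $[2m-1]$ of size $p-1$ ($1\le p\le m$) is $\binom{2m-1}{p-1}-\binom{2m-1}{p-2}$.

**Step 3: independence of the leading forms.** The polynomial $\Xi_{P\cup\{B\}}=\xi_B\prod_{\{a,t\}\in P}(\xi_a+\xi_t)$ ($a<t$) has a unique monomial of largest index sum, namely $\xi_{2m}\xi_T$, with coefficient $1$; distinct $(P,B)$ have distinct $T$. In a linear combination of such polynomials over $\mathbb F$ with some nonzero coefficient, choose a $(P,B)$ with nonzero coefficient and maximal leading index sum. Its leading monomial occurs in no other term, since any monomial of another term has smaller index sum or is that term's own, different, leading monomial. So the $\Xi_{P\cup\{B\}}$ are linearly independent over $\mathbb F$. As distinct monomials $\omega_{\mathbf s}$ are $\mathbb F$-independent in $R$: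
$$\begin{gathered}\text{for fixed }\ell,\text{ the elements }\omega_{\mathbf s}\,\Xi_{P\cup\{B\}}\ \bigl(|\mathbf s|=\ell,\ (P,B)\in\mathcal N(K),\ |P|=m-\ell-1\bigr)\\ \text{are }\mathbb F\text{-linearly independent in }P_K.\end{gathered}\tag{11.2}$$

## 12. Injectivity of $\Psi$ and $\Phi$, the basis of $U$, and universality

**Proposition 5.** *$\Psi:Z_K\to P_K$ is injective. $Z_K$ has $k$-basis $\{a_Q^{(\max K)}D(\mathbf s,P\cup\{B\})\}$ with $Q\subseteq\Sigma$ finite, $(P,B)\in\mathcal N(K)$, $|\mathbf s|=|B|/2-1$.*

*Proof.* We filter $Z_K$ by the $\mathfrak m^\ell Z_K$ and compare with the $\xi$-degree. $\mathfrak m^\ell Z_K$ is generated over $\mathsf E$ by the $\Pi\mu$ with $\ell$ factors. Each of these is $0$ or some $D(\mathbf s,\pi)$ with $|\pi|=m-\ell$, and hence a sum of standard elements. So $\mathfrak m^\ell Z_K=\sum\mathsf E\,D(\mathbf s,P\cup\{B\})$ over $|\mathbf s|=\ell$, $|P|=m-\ell-1$ (equivalently $|B|/2-1=\ell$), and the space $\mathfrak m^\ell Z_K/\mathfrak m^{\ell+1}Z_K$ over $\mathbb F=\mathsf E/\mathfrak m$ is spanned by the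 classes of these elements.

By (10.2) and (10.3), $\Psi(\mathfrak m^\ell Z_K)$ has $\xi$-degree $\le m-\ell$. So taking the component of $\Psi$ in $\xi$-degree exactly $m-\ell$ kills $\mathfrak m^{\ell+1}Z_K$. It is $\mathbb F$-linear on the quotient, since $t^{(i)}$ acts as $t$ plus a term lowering the $\xi$-degree. It sends the classes above to the $\omega_{\mathbf s}\Xi_{P\cup\{B\}}$. By (11.2) these classes form an $\mathbb F$-basis of the quotient, and the induced map on the quotient is injective. As $\mathfrak m^mZ_K=0$, every $y\ne0$ in $Z_K$ lies in some $\mathfrak m^\ell Z_K\setminus\mathfrak m^{\ell+1}Z_K$, so $\Psi(y)\ne0$. The given elements form a $k$-basis because they lift $k$-bases $\{a_Q\cdot D\}$ of the successive quotients of a finite filtration. $\square$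

Since $\max K\in B$ and $\partial_{\max K}\xi_B=1$, (10.2) and (10.3) give
$$\Psi\bigl(a_Q^{(\max K)}D(\mathbf s,P\cup\{B\})\bigr)=\omega_{\mathbf s}\,(a_Q\xi_B+da_Q)\prod_{\{a,b\}\in P}(\xi_a+\xi_b).\tag{12.1}$$

**Corollary 6.** *$\Phi:\mathcal A\to U$ is bijective, and Theorem 3(iii) holds.*

*Proof.* $\mathcal M$ is the direct sum of the components $\mathcal M_{I,K}$ ($I\cap K=\emptyset$) spanned over $R$ by the monomials $x_I\cdot$(exactly one of $\alpha_i,\beta_i$ for each $i\in K$). $\Phi$ maps $x_I\mathcal Z_K$ into $\mathcal M_{I,K}$, and multiplication by $x_I$ is injective on $\mathcal M_{\emptyset,K}=P_K$. The composite $Z_K\to\mathcal Z_K\to P_K$ is injective and its first map is onto, so $\Phi$ is injective on $\mathcal Z_K$, hence on each $x_I\mathcal Z_K$ (trivially for $K=\emptyset$). By (5.3) and the directness of the sum of the $\mathcal M_{I,K}$, $\Phi$ is injective on $\mathcal A$.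

So $U=\Phi(\mathcal A)=\bigoplus x_I\Psi(Z_K)$, with $kx_I$ for $K=\emptyset$. The basis (12.1) is the one in Theorem 3(iii), as $\xi_B$ corresponds to $\sum_{i\in B}\beta_i\prod_{j\in B\setminus i}\alpha_j$ and $1$ to $\prod_{j\in B}\alpha_j$ on the indices in $B$. $U$ is generated by the $x_i,z_{ij}(c)$ because $\mathcal A$ is.

For finite $r$ there are $2^r$ sets $Q$, $\binom{r+\ell-1}\ell$ multisets of size $\ell$, and $\binom{2m-1}{m-1-\ell}-\binom{2m-1}{m-2-\ell}$ pairs $(P,B)$ with $|B|=2\ell+2$, that is, $|P|=m-1-\ell$. The pair $(I,K)$ with $|K|=2m$ can be chosen in $\binom n{2m}2^{n-2m}$ ways. This is the dimension formula. For infinite $r$ the basis has cardinality $r=q$: already one $K$ with $|K|=2$ gives $q$ elements, and there are at most $r$ in all. $\square$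

**Proof of Theorem 3(ii).** By Section 9, $\varepsilon$ is a full projective embedding in $\mathrm{PG}(U)$ over $k$, the $[S]$ form an affine family with $\varepsilon(L_S)=k[S]$, and by Corollary 6 the map $\Phi$ is injective. By Proposition 1, $\varepsilon$ is absolutely universal. $\blacksquare$

## 13. Special dimensions, a presentation of $U$, and the span of all minors

**Proposition 7.** *Let $\mathbb F$ be an infinite field of characteristic $2$, $n\ge2$.*

*(a) For $r=0$ (perfect $\mathbb F$), $\dim U=\binom{2n}n-\binom{2n}{n-2}$. If $[\mathbb F:\mathbb F^2]=2$, then $\dim U=\binom{2n}n$. If $[\mathbb F:\mathbb F^2]=4$, then $\dim U=2^{2n-1}$.*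

*(b) $U$ is, as an algebra, the commutative $k$-algebra with generators $x_i$, $z_{ij}(c)$ ($i\ne j$, $c\in\mathbb F$) and relations (R1)–(R3) of Lemma 2.*

*(c) Putting all $\omega_s=0$ gives a full embedding $\bar\varepsilon$ of $DQ(2n,\mathbb F)$ over $k$, for which $\bar\varepsilon(L_S)$ is the $k$-span of the vector of all minors of $S$. Its vector dimension is $2^n+q\bigl(\binom{2n}n-\binom{2n}{n-2}-2^n\bigr)$ (read as $q$ if $q$ is infinite). For $\mathbb F$ non-perfect, $\bar\varepsilon$ is absolutely universal if and only if $n\le3$.*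

*Proof.* (a) Put $C_m=\binom{2m}m-\binom{2m}{m+1}=\binom{2m-1}{m-1}-\binom{2m-1}{m-2}$ for $m\ge1$ and $C_0=1$. The sums $\sum_m\binom n{2m}2^{n-2m}\binom{2m}m$ and $\sum_m\binom n{2m}2^{n-2m}\binom{2m}{m+1}$ over $m\ge0$ are the coefficients of $x^0$ and $x^2$ in $(2+x+x^{-1})^n=x^{-n}(1+x)^{2n}$, that is, $\binom{2n}n$ and $\binom{2n}{n-2}$. For $r=0$ only $\ell=0$ contributes, and
$$\dim U=\sum_{m\ge0}\binom n{2m}2^{n-2m}C_m=\binom{2n}n-\binom{2n}{n-2}.$$
For $r\ge1$, summation by parts with $\binom{r+\ell-1}\ell-\binom{r+\ell-2}{\ell-1}=\binom{r+\ell-2}\ell$ for $\ell\ge1$ gives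
$$\sum_{\ell=0}^{m-1}\binom{r+\ell-1}\ell\left[\binom{2m-1}{m-1-\ell}-\binom{2m-1}{m-2-\ell}\right]=\sum_{\ell=0}^{m-1}\binom{r+\ell-2}\ell\binom{2m-1}{m-1-\ell},$$
with $\binom{-1}0=1$ and $\binom{\ell-1}\ell=0$ for $\ell\ge1$. For $r=1$ this is $\binom{2m-1}{m-1}=\frac12\binom{2m}m$, and $\dim U=\sum_{m\ge0}\binom n{2m}2^{n-2m}\binom{2m}m=\binom{2n}n$. For $r=2$ it is $\sum_\ell\binom{2m-1}{m-1-\ell}=2^{2m-2}$, and $\dim U=\sum_{m\ge0}\binom n{2m}2^{n-2m}4^m=2^n\cdot2^{n-1}$.

(b) Let $\mathcal A'$ be the algebra so presented. The rewriting that led to (5.3) uses only these relations, so $\mathcal A'=\sum x_I\mathcal Z'_K$ with $\mathcal Z'_K$ a quotient of $Z_K$. By Lemma 2 there is a map $\mathcal A'\to\mathcal A\to U$. It is surjective because $U$ is generated by the $x_i,z_{ij}(c)$, and injectivity of $\Psi$ makes it injective, exactly as in Corollary 6.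

(c) Let $\rho:\mathcal M\to\mathcal M/(\omega_s)_{s\in\Sigma}$ be the quotient map.

**$\bar\varepsilon$ is a full embedding.** $\rho$ commutes with all $\iota_J$ and does not change the coefficients of $1$, $x_J$ and $\alpha_i\beta_j$ in $[S]$. So (9.1) and the injectivity argument of Section 9 apply to $\bar\varepsilon=\rho\circ\varepsilon$. Also $\rho([S])$ is a unit and $1,\rho(m_c)$ are independent for $c\ne0$, so $\rho$ is injective on the $2$-space of each line. Hence $\bar\varepsilon$ is a full embedding in $\mathrm{PG}(\rho(U))$, and $\rho$ is a morphism $\varepsilon\to\bar\varepsilon$. Moreover $\rho([S])=\prod_{i,j}(1+s_{ij}\alpha_i\beta_j)$ is the vector of all minors of $S$, by Section 6.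

**Its dimension.** Since $c(\xi_i+\xi_j)+dc$ is homogeneous of degree $1$ in the $\xi_i$ and $\omega_s$ together, elements of $\Psi(Z_K)$ are homogeneous of degree $m$ in them. So $\rho$ extracts the component of $\xi$-degree $m$. By the proof of Proposition 5 (case $\ell=0$), the kernel of $\rho$ on $\Psi(Z_K)$ is $\Psi(\mathfrak mZ_K)$, and its image has $\mathbb F$-dimension $C_m$, hence $k$-dimension $qC_m$. So $\dim\rho(U)=2^n+q\sum_{m\ge1}\binom n{2m}2^{n-2m}C_m$, which is the stated value by (a).

**Universality for $n\le3$.** Then $|K|\le2$, so $m\le1$ and $\mathfrak mZ_K=0$. So $\rho|_U$ is injective and $\varepsilon\cong\bar\varepsilon$.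

**Failure for $n\ge4$, $r\ge1$.** Taking $K=\{1,2,3,4\}$, $P=\emptyset$, we see that $\omega_s(\xi_1+\xi_2+\xi_3+\xi_4)$ is a nonzero element of $\ker\rho|_U$. Suppose $\bar\varepsilon$ were absolutely universal. A morphism $\bar\varepsilon\to\varepsilon$ composed with $\rho$ would give a semilinear $\kappa:U\to U$, with field automorphism $\sigma$ say, fixing every $\varepsilon(L)$ and having nonzero kernel. On the $2$-space of each line $\kappa$ fixes all $1$-spaces and kills none. If $u,u'$ is a basis of it, then $\kappa(u)=xu$, $\kappa(u')=yu'$ with $x,y\ne0$. Since $\kappa$ fixes $k(u+u')$, $x=y$; since it fixes $k(u+\lambda u')$, $\sigma(\lambda)=\lambda$. So $\kappa$ is linear and acts as a nonzero scalar on the $2$-space of each line.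

The geometry is connected. Indeed $\mathcal S_n$ is additively generated by the matrices $\lambda cc^T$ ($\lambda\in k$), because $c(E_{ij}+E_{ji})=(\mathbf 1_i+c\mathbf 1_j)(\mathbf 1_i+c\mathbf 1_j)^T+E_{ii}+c^2E_{jj}$; so by (3.5) any two $L_S$ are joined by a chain of lines. By the induction in Step 6 of Section 3, every $L\in\mathcal L$ is joined by a chain of lines to some $L_S$. Hence the scalar is the same for all lines, and $\kappa$ is a single nonzero scalar on the span $U$ of the $\varepsilon(L)$. This contradicts the nonzero kernel. $\square$
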